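\title{The invertible group of the nest algebra of upper triangular operators is connected}

\begin{abstract}
We prove that the group of invertible elements of the algebra of bounded upper triangular operators on a separable Hilbert space with orthonormal basis $e_0,e_1,\dots$ is path connected in the norm topology. This follows from a uniform statement about matrices: an invertible upper triangular matrix $T$ with $\|T\|,\|T^{-1}\|\le M$ is a product of at most $R(M)$ exponentials of upper triangular matrices of norm at most $R(M)$, whatever its size. The proof halves the number of coordinates on which $T$ acts at a bounded cost, by means of the Marcus--Spielman--Srivastava theorem, and then carries out all the halvings at once. The result extends to nests with finite-dimensional atoms ordered like an interval of $\mathbb Z$ and to $\ell^\infty$-direct sums of their algebras.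
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal H$ be a separable infinite-dimensional Hilbert space with orthonormal basis $\{e_k:k\ge0\}$. Let $P_n=\operatorname{span}\{e_0,\dots,e_n\}$, and let $P_n$ also denote the orthogonal projection onto this subspace. The subspaces $\{0\}$, $P_0\subset P_1\subset\cdots$ and $\mathcal H$ form a nest $\mathcal P$, and its nest algebra $\mathcal T(\mathcal P)$ consists of the bounded operators $T$ with $TP_n\subseteq P_n$ for all $n$. These are the bounded operators whose matrix is upper triangular. Let $\mathcal T(\mathcal P)^{-1}$ be the group of invertible elements of the Banach algebra $\mathcal T(\mathcal P)$, that is, of the $T\in\mathcal T(\mathcal P)$ that are invertible in $B(\mathcal H)$ with $T^{-1}\in\mathcal T(\mathcal P)$, and give it the norm topology. The following question is posed in \cite{NA}.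

\begin{quote}
\emph{Is $\mathcal T(\mathcal P)^{-1}$ connected?}
\end{quote}

The question is one about exponentials. In a unital Banach algebra the finite products $\exp(X_1)\cdots\exp(X_r)$ form a subgroup of the invertible group. It is path connected, by way of $t\mapsto\exp(tX_1)\cdots\exp(tX_r)$. It contains every $b$ with $\|b-1\|<1$, so it is open, and an open subgroup is closed. Hence it is the component of $1$, and we ask whether every element of $\mathcal T(\mathcal P)^{-1}$ is a finite product of exponentials of elements of $\mathcal T(\mathcal P)$.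

The nearest examples point in both directions. In $B(\mathcal H)$ the polar decomposition and the spectral theorem write an invertible operator as a product of two exponentials. In the diagonal subalgebra $\ell^\infty$ one takes logarithms entry by entry. In the algebra $\mathcal T_n$ of upper triangular complex $n\times n$ matrices an invertible $T$ is $D(1+N)$ with $D$ diagonal and $N$ nilpotent, and $1+tN$ joins $1$ to $1+N$. All this suggests the answer yes. The last argument, however, breaks down in $\mathcal T(\mathcal P)$. Let $S$ be the backward shift, $Se_0=0$, $Se_k=e_{k-1}$, and let $1+N=\exp(4iS)$. The vector $v=\sum_k(\pi/4)^ke_k$ satisfies $Sv=\frac\pi4v$, so $(1+N)v=-v$ and $1+\frac12N$ annihilates $v$.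

A natural subalgebra even suggests the answer no. For $f=\sum a_kz^k$ in $H^\infty$, the algebra of bounded analytic functions on the unit disk, let $f(S)$ be the Toeplitz matrix with entries $a_{j-i}$ for $j\ge i$ and $0$ for $j<i$. It is the transpose of the operator of multiplication by $f$ on the Hardy space $H^2$, so $f\mapsto f(S)$ is an isometric homomorphism of $H^\infty$ into $\mathcal T(\mathcal P)$. Take
\[
f(z)=(1-z)^i=\exp\bigl(i\log(1-z)\bigr).
\]
Since $|f|=e^{-\arg(1-z)}$ lies between $e^{-\pi/2}$ and $e^{\pi/2}$, this $f$ is invertible in $H^\infty$. In a commutative algebra a product of exponentials is an exponential, and every analytic logarithm of $f$ has the form $i\log(1-z)+2\pi ik$, which is unbounded. So the invertible group of $H^\infty$ is disconnected, and no path of invertible upper triangular Toeplitz operators joins $f(S)$ to $1$. The obstruction is visible in finite dimensions. If $S_n$ is the $n\times n$ corner of $S$, then $f(S_n)$ and its inverse have norm at most $e^{\pi/2}$, while testing on the vector $n^{-1/2}(1,\dots,1)$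 gives
\[
\|\log(1-S_n)\|=\Bigl\|\sum_{k=1}^{n-1}\frac{S_n^k}{k}\Bigr\|\ge\sum_{k=1}^{n-1}\frac{n-k}{nk}\ge\log n-1 .
\]
The issue is therefore uniformity in $n$, and the answer is yes because a bounded number of noncommuting exponentials achieves it. We write $\|T^{\pm1}\|\le M$ for the two inequalities $\|T\|\le M$ and $\|T^{-1}\|\le M$.

\begin{theorem}\label{thm:matrix}
For every $M\ge1$ there is $R=R(M)$ such that for all $n$, every invertible $T\in\mathcal T_n$ with $\|T^{\pm1}\|\le M$ is a product of at most $R$ exponentials $\exp(X)$ with $X\in\mathcal T_n$, $\|X\|\le R$.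
\end{theorem}

\begin{theorem}\label{thm:main}
For every $M\ge1$, every $T\in\mathcal T(\mathcal P)^{-1}$ with $\|T^{\pm1}\|\le M$ is a product $\exp(X_1)\cdots\exp(X_r)$ with $r\le R(M)$, $X_i\in\mathcal T(\mathcal P)$ and $\|X_i\|\le R(M)$. Hence $\mathcal T(\mathcal P)^{-1}$ is path connected in norm.
\end{theorem}

Because the bound in Theorem~\ref{thm:matrix} ignores the dimension, it passes to more general nests and to direct sums.

\begin{theorem}\label{thm:general}
Let $J\subseteq\mathbb Z$ be an interval, finite or infinite in one or both directions. Let $\mathcal H=\bigoplus_{k\in J}\mathcal H_k$ with $1\le\dim\mathcal H_k<\infty$, the dimensions not necessarily bounded, and let $\mathcal A$ be the algebra of all bounded operators $X=(X_{ij})$ on $\mathcal H$ with $X_{ij}=0$ for $i>j$. Put $R'(M)=R(M)+4$, which depends neither on $J$ nor on the dimensions.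
\begin{enumerate}
\item[(1)] Every $T\in\mathcal A^{-1}$ (so $T^{-1}\in\mathcal A$) with $\|T^{\pm1}\|\le M$ is a product of at most $R'(M)$ exponentials $\exp X$ with $X\in\mathcal A$, $\|X\|\le R'(M)$. In particular $\mathcal A^{-1}$ is path connected in norm.
\item[(2)] For any family $(\mathcal A_\lambda)$ of such algebras, the invertible group of the $\ell^\infty$-direct sum $\bigoplus_\lambda\mathcal A_\lambda$ is path connected. Also $M_k(\mathcal T(\mathcal P))^{-1}$ is path connected for every $k$.
\item[(3)] A set $\mathcal S\subseteq\mathcal A^{-1}$ consists of products of at most $R$ exponentials of elements of $\mathcal A$ of norm at most $R$, for some common $R$, if and only if $\sup_{T\in\mathcal S}\max(\|T\|,\|T^{-1}\|)<\infty$.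
\end{enumerate}
\end{theorem}

Section~\ref{sec:limit} deduces Theorems~\ref{thm:main} and~\ref{thm:general} from Theorem~\ref{thm:matrix}, and the rest of the paper proves Theorem~\ref{thm:matrix}. Section~\ref{sec:move} contains the algebraic identity that drives the proof, an example in which the whole mechanism can be seen by hand, and the plan of the remaining sections. The only non-elementary input is a theorem of Marcus, Spielman and Srivastava \cite{MSS}, stated in Section~\ref{sec:sampling}.

\section{From matrices to operators}\label{sec:limit}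

Let $\mathcal A$ be as in Theorem~\ref{thm:general}, and let $E$ be the projection onto $\bigoplus_{k\in J'}\mathcal H_k$ for a nonempty interval $J'\subseteq J$. In $(XY)_{ij}=\sum_kX_{ik}Y_{kj}$ only the terms with $i\le k\le j$ can be nonzero. Hence the compression $X\mapsto EXE$ is a unital contractive homomorphism of $\mathcal A$ onto the algebra of the same kind built on $J'$. It commutes with $\exp$, and it sends $T\in\mathcal A^{-1}$ to an invertible element with inverse $ET^{-1}E$, so the bound $\|T^{\pm1}\|\le M$ is preserved. This is where $T^{-1}\in\mathcal A$ is needed: for $J=\mathbb Z$ the bilateral shift $e_k\mapsto e_{k-1}$ is a unitary in $\mathcal A$ whose finite compressions are nilpotent.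

Suppose $J$ is infinite. Let $E_m$ be the projection onto $\bigoplus_{k\in J,\,|k|\le m}\mathcal H_k$, for those $m$ with $E_m\ne0$, and let $\mathcal A_m=E_m\mathcal AE_m$.

\begin{lemma}\label{lem:limit}
Let $T\in\mathcal A$ and $R\ge1$. If each $E_mTE_m$ is a product of at most $R$ exponentials of elements of $\mathcal A_m$ of norm at most $R$, then $T$ is a product of at most $R$ exponentials of elements of $\mathcal A$ of norm at most $R$.
\end{lemma}

\begin{proof}
Let $r=\lfloor R\rfloor$. Inserting factors $\exp 0$, write $E_nTE_n=\prod_{i=1}^r\exp X_i^{(n)}$ with $X_i^{(n)}\in\mathcal A_n$, $\|X_i^{(n)}\|\le R$. Fix orthonormal bases of the $\mathcal H_k$. There are countably many matrix positions and all entries are bounded by $R$, so along a subsequence every entry of every $X_i^{(n)}$ converges. The limit matrix $X_i$ is block upper triangular and $\|E_mX_iE_m\|\le R$ for all $m$, so $X_i\in\mathcal A$ and $\|X_i\|\le R$. Fix $m$. Compressing from $\mathcal A_n$ to $\mathcal A_m$ for $n\ge m$ and passing to the limit in the finite-dimensional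 algebra $\mathcal A_m$ gives
\[
E_mTE_m=\prod_i\exp\bigl(E_mX_i^{(n)}E_m\bigr)\longrightarrow\prod_i\exp(E_mX_iE_m)=E_m\Bigl(\prod_i\exp X_i\Bigr)E_m .
\]
As $m$ is arbitrary, $T=\prod_i\exp X_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:matrix}]
Take $J=\{0,1,2,\dots\}$ and $\dim\mathcal H_k=1$. Then $E_m=P_m$ and $\mathcal A_m=\mathcal T_{m+1}$. Theorem~\ref{thm:matrix} applies to each $P_mTP_m$, and Lemma~\ref{lem:limit} gives $T=\prod_i\exp X_i$. The path $t\mapsto\prod_i\exp(tX_i)$ is norm continuous, lies in $\mathcal T(\mathcal P)^{-1}$, and joins $1$ to $T$.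
\end{proof}

We recall the \emph{Cholesky factorization}: a positive definite matrix $H$ can be written $H=C^*C$ with $C$ invertible and upper triangular. If $H=T^*T$, then $TC^{-1}$ is unitary, since $(TC^{-1})^*TC^{-1}=(C^*)^{-1}HC^{-1}=1$.

\begin{proof}[Proof of Theorem~\ref{thm:general} from Theorem~\ref{thm:matrix}]
(1) Let $J$ be finite. List orthonormal bases of the $\mathcal H_k$ in the order of $J$. The upper triangular matrices for the resulting basis form a subalgebra $\mathcal T\subseteq\mathcal A$. Write $T^*T=C^*C$ with $C\in\mathcal T$ invertible. The unitary $V=TC^{-1}$ lies in $\mathcal A$, and so does $V^*=V^{-1}=CT^{-1}$. Hence $V$ is block diagonal, and $V=\exp(iH)$ with $H$ self-adjoint, block diagonal, $\|H\|\le\pi$. Since $C=V^*T$ we have $\|C^{\pm1}\|\le M$, so Theorem~\ref{thm:matrix} applies to $C$, and $T=VC$ needs one more exponential, of norm at most $4$. For infinite $J$, apply the finite case to each $E_mTE_m$ and use Lemma~\ref{lem:limit}.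

(2) If $T=(T_\lambda)$ is invertible in the direct sum and $\|T^{\pm1}\|\le M$, then $\|T_\lambda^{\pm1}\|\le M$ for all $\lambda$. By (1), $T_\lambda=\prod_{i=1}^r\exp X_{i,\lambda}$ with $r=\lfloor R'(M)\rfloor$ and $\|X_{i,\lambda}\|\le R'(M)$. The elements $X_i=(X_{i,\lambda})_\lambda$ lie in the direct sum and $T=\prod_i\exp X_i$. The algebra $M_k(\mathcal T(\mathcal P))$ consists of the operators on $\mathcal H\otimes\mathbb C^k$ that leave each $P_n\otimes\mathbb C^k$ invariant, so it is $\mathcal A$ with $J=\{0,1,\dots\}$ and all dimensions equal to $k$.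

(3) One direction is (1). Conversely, a product of at most $R$ exponentials of elements of norm at most $R$ has norm at most $e^{R^2}$, and its inverse is a product of the same kind.
\end{proof}

\section{Bounded products of exponentials}\label{sec:E}

The proof of Theorem~\ref{thm:matrix} works with operators that act on interlaced subsets of the coordinates, so we index matrices by ordered sets. For a finite totally ordered set $\Lambda$, let $(\varepsilon_i)_{i\in\Lambda}$ be the standard basis of $\ell^2(\Lambda)$ and let $\mathcal T(\Lambda)$ be the algebra of matrices with $X_{ij}=0$ unless $i\le j$. The inverse of a matrix is a polynomial in it, so $\mathcal T(\Lambda)$ contains the inverses of its invertible elements. A subset $\Gamma\subseteq\Lambda$ carries the induced order, and $S\in\mathcal T(\Gamma)^{-1}$ is identified with $S\oplus1\in\mathcal T(\Lambda)^{-1}$.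

If $\Lambda$ is partitioned into consecutive intervals $\Lambda_1<\dots<\Lambda_q$, called \emph{blocks}, the elements of $\mathcal T(\Lambda)$ are block upper triangular. As in Section~\ref{sec:limit}, compression to an interval is a unital contractive homomorphism. So is the map that takes $X$ to its block diagonal, which is the direct sum of its compressions to the blocks. We call $N$ \emph{strictly block upper} if $N_{ij}=0$ unless the block of $i$ precedes the block of $j$.

For real $R\ge1$ let $\mathcal E_R(\Lambda)$ be the set of products of at most $R$ exponentials $\exp X$ with $X\in\mathcal T(\Lambda)$, $\|X\|\le R$. These sets increase with $R$, and they obey the following rules.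
\begin{enumerate}
\item[(E1)] $\mathcal E_R\,\mathcal E_{R'}\subseteq\mathcal E_{R+R'}$, $\mathcal E_R^{-1}=\mathcal E_R$, and $\mathcal E_R(\Gamma)\subseteq\mathcal E_R(\Lambda)$ for $\Gamma\subseteq\Lambda$.
\item[(E2)] If $\Gamma_1,\Gamma_2,\dots$ are disjoint subsets of $\Lambda$ and $S_i\in\mathcal E_R(\Gamma_i)$, then $\bigoplus_iS_i\in\mathcal E_R(\bigcup_i\Gamma_i)$ with the same $R$. Indeed, write each $S_i$ with exactly $\lfloor R\rfloor$ factors and take direct sums of the exponents.
\item[(E3)] If $S\in\mathcal E_R$ and $G\in\mathcal T(\Lambda)^{-1}$, then $GSG^{-1}\in\mathcal E_{\|G\|\|G^{-1}\|R}$, because $G\exp(X)G^{-1}=\exp(GXG^{-1})$. Consequently, if $S_i\in\mathcal E_R$ and $\|G_i^{\pm1}\|\le\kappa$, then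
\[
S_1G_1S_2G_2\cdots S_kG_k=S\,G_1G_2\cdots G_k\qquad\text{with }S\in\mathcal E_{kR\kappa^{2k}},
\]
where $S$ is the product of the conjugates of $S_i$ by $G_1\cdots G_{i-1}$.
\item[(E4)] If $a\in\mathcal T(\Lambda)$ and $\|a-1\|\le\frac12$, the logarithm series gives $a=\exp X$ with $\|X\|\le\log2$, so $a\in\mathcal E_1$. If $X^2=0$, then $1+X=\exp X$. A diagonal $D$ with $\|D^{\pm1}\|\le M$ is $\exp L$ with $L$ diagonal and $\|L\|\le\log M+\pi$.
\item[(E5)] If $T\in\mathcal T(\Lambda)^{-1}$ is block diagonal for blocks of size at most $s$ and $\|T^{\pm1}\|\le M$, then $T\in\mathcal E_R$ with $R$ depending only on $M$ and $s$. Indeed $T=D(1+N)$ with $D$ the diagonal of $T$, $\|D^{\pm1}\|\le M$, $\|N\|\le M^2+1$ and $N^s=0$, and $1+N=\exp\bigl(\sum_{j<s}(-1)^{j+1}N^j/j\bigr)$.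
\end{enumerate}
Rule (E2) says that work done in parallel on disjoint sets of coordinates costs no more than one job. Rule (E3) says that in a product of boundedly many bounded factors, those from $\mathcal E_R$ can be collected on the left.

\section{Moving an operator to other coordinates}\label{sec:move}

Let $\Gamma,\Phi\subseteq\Lambda$ be disjoint. A map $x:\ell^2(\Phi)\to\ell^2(\Gamma)$ is \emph{upper} if $x_{ij}=0$ unless $i<j$, and likewise with $\Gamma$ and $\Phi$ exchanged. An upper map remains upper when it is multiplied by elements of $\mathcal T(\Gamma)$ or $\mathcal T(\Phi)$. In a $2\times2$ matrix with respect to $\ell^2(\Gamma)\oplus\ell^2(\Phi)$ both off-diagonal corners may be nonzero: the matrix lies in $\mathcal T(\Gamma\cup\Phi)$ exactly when the corners are upper and the diagonal terms lie in $\mathcal T(\Gamma)$ and $\mathcal T(\Phi)$. When $\Gamma$ and $\Phi$ are interlaced, there is room for elementary operations in both directions.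

The next lemma is a form of the familiar link between $1+xy$ and $1+yx$. If the essential part of an operator on $\ell^2(\Gamma)$ factors through $\ell^2(\Phi)$, the operator can be traded for one on $\ell^2(\Phi)$.

\begin{lemma}\label{lem:move}
Let $x:\ell^2(\Phi)\to\ell^2(\Gamma)$ and $y:\ell^2(\Gamma)\to\ell^2(\Phi)$ be upper, and let $a,b\in\mathcal T(\Gamma)^{-1}$ with $b=a+xy$. Then $d=1+ya^{-1}x$ is invertible in $\mathcal T(\Phi)$ and $d^{-1}=1-yb^{-1}x$. If $a\in\mathcal E_{R'}(\Gamma)$ and $\|x\|,\|y\|,\|a^{-1}\|,\|b^{-1}\|\le\kappa$ with $\kappa\ge1$, then $b\oplus d^{-1}\in\mathcal E_R(\Gamma\cup\Phi)$ with $R$ depending only on $R'$ and $\kappa$.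
\end{lemma}

\begin{proof}
We have $(1+ya^{-1}x)(1-yb^{-1}x)=1+ya^{-1}(b-a-xy)b^{-1}x=1$, which gives the formula for $d^{-1}$ and the bound $\|d^{\pm1}\|\le1+\kappa^3$. Next,
\[
\begin{pmatrix}b&0\\0&1\end{pmatrix}=
\begin{pmatrix}1&x\\0&1\end{pmatrix}
\begin{pmatrix}1&0\\ya^{-1}&1\end{pmatrix}
\begin{pmatrix}a&0\\0&d\end{pmatrix}
\begin{pmatrix}1&-a^{-1}x\\0&1\end{pmatrix}
\begin{pmatrix}1&0\\-y&1\end{pmatrix}.
\]
To verify this, multiply factors two to five from the left: the partial products are
\[
\begin{pmatrix}a&0\\y&d\end{pmatrix},\qquad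
\begin{pmatrix}a&-x\\y&1\end{pmatrix},\qquad
\begin{pmatrix}b&-x\\0&1\end{pmatrix},
\]
and the first factor clears the corner $-x$. Call the four unipotent factors $u_1,\dots,u_4$. Each is $1$ plus a square-zero element of $\mathcal T(\Gamma\cup\Phi)$ of norm at most $\kappa^2$, so $u_i\in\mathcal E_{\kappa^2}$ by (E4). With $G=1\oplus d$ the identity reads $b\oplus d^{-1}=u_1u_2(a\oplus1)\,Gu_3u_4G^{-1}$, and (E1) and (E3) finish the proof.
\end{proof}

\begin{example}\label{ex:halve}
Let $\Gamma=\{1,\dots,2q\}$ with blocks $\{2k-1,2k\}$. Fix $c\in\mathbb C$ and $0<\rho<1$, and let $b=1+N$, where $N_{ij}=c\rho^{\,j-i}$ if $j$ lies in a later block than $i$ and $N_{ij}=0$ otherwise. Row $2k-1$ of $N$ is $\rho$ times row $2k$, so half of the rows are redundant. Suppose that after each block there is a free coordinate $\varphi_k$, $2k<\varphi_k<2k+1$, and let $\Phi=\{\varphi_1,\dots,\varphi_q\}$. Let $y$ record the even rows, $y_{\varphi_k,j}=c\rho^{\,j-2k}$ for $j>2k$, and let $x$ distribute them, $x\varepsilon_{\varphi_k}=\rho\varepsilon_{2k-1}+\varepsilon_{2k}$.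 Both maps are upper, and $xy=N$. Lemma~\ref{lem:move} with $a=1$ trades $b$ for $d=1+yx$, where for $l>k$
\[
d_{\varphi_k\varphi_l}=c\rho^{\,2l-1-2k}\cdot\rho+c\rho^{\,2l-2k}=2c\,(\rho^2)^{\,l-k}.
\]
The cost does not depend on $q$ except through $\|b^{-1}\|$: we have $\|x\|\le\sqrt2$ and $\|y\|\le\|N\|\le|c|\rho/(1-\rho)$, the last bound by summing over the diagonals of $N$. The new operator acts on half as many coordinates and has the same shape, with $(c,\rho)$ replaced by $(2c,\rho^2)$. The bound has not grown, as $2|c|\rho^2/(1-\rho^2)\le|c|\rho/(1-\rho)$.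
\end{example}

The proof of Theorem~\ref{thm:matrix} performs this halving for an arbitrary $T$ and repeats it until only a bounded number of coordinates is left, where (E5) applies. Three difficulties have to be met.
\begin{enumerate}
\item[(a)] \emph{Redundant rows.} A general $N$ does not factor through few coordinates, even approximately. The shift $S_n$ is isometric on a subspace of dimension $n-1$, so $\|S_n-xy\|<1$ forces $xy$ to have rank at least $n-1$. We split $T$ into factors $1+N$ in which the rows of $N$ are short (Section~\ref{sec:short}), show that short rows are nearly combinations of later rows (Section~\ref{sec:predict}), and keep only a sparse sample of the rows (Section~\ref{sec:sampling}). Section~\ref{sec:reduce} assembles these steps.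
\item[(b)] \emph{Free coordinates.} A given $T$ acts on all coordinates, and new ones cannot simply be inserted, because compression to a set that is not an interval is not multiplicative: for the matrix units in $\mathcal T_3$, $E_{12}E_{23}=E_{13}$, while both factors compress to $0$ on $\{1,3\}$. Section~\ref{sec:room} frees a positive proportion of the coordinates.
\item[(c)] \emph{The number of halvings.} It grows like $\log n$, and so would the number of exponentials. In Section~\ref{sec:proof} all halvings are done in parallel by (E2), and the intermediate operators are canceled by the following lemma.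
\end{enumerate}

\begin{lemma}\label{lem:cancel}
Let $\Lambda=\alpha\sqcup\beta$ be partitioned into blocks, each containing exactly $p$ points of $\alpha$ and $p$ points of $\beta$, the points of $\beta$ preceding those of $\alpha$. Let $\iota:\ell^2(\alpha)\to\ell^2(\beta)$ be the unitary induced by the order isomorphism $\alpha\to\beta$. If $T\in\mathcal T(\alpha)^{-1}$ and $\|T^{\pm1}\|\le M$, then $T\oplus(\iota T\iota^{-1})^{-1}\in\mathcal E_R(\Lambda)$ with $R$ depending only on $M$ and $p$.
\end{lemma}

\begin{proof}
The order isomorphism matches the points of $\alpha$ and $\beta$ block by block, so $\iota$ moves each point to an earlier one and is upper. Its inverse is not upper, but it preserves blocks, so it becomes upper when composed with a strictly block upper map. Accordingly, write $T=\Delta(1+N)$ with $\Delta$ the block diagonal of $T$ and $N$ strictly block upper. Then $\|\Delta^{\pm1}\|\le M$, $\|(1+N)^{\pm1}\|\le M^2$ and $\|N\|\le M^2+1$. An entry of $N\iota^{-1}$ at $(i,j)\in\alpha\times\beta$ vanishes unless the block of $i$ precedes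 the block of $j$, so $N\iota^{-1}$ is upper. Lemma~\ref{lem:move} with $a=1$, $x=N\iota^{-1}$, $y=\iota$ has $b=1+N$ and $d=1+\iota N\iota^{-1}$, and it bounds $b\oplus d^{-1}$. Finally
\[
T\oplus(\iota T\iota^{-1})^{-1}=(\Delta\oplus1)\,(b\oplus d^{-1})\,\bigl(1\oplus(\iota\Delta\iota^{-1})^{-1}\bigr),
\]
and the outer factors are covered by (E5) with $s=p$.
\end{proof}

\section{Factors with short rows}\label{sec:short}

The powers $(T^*T)^t$, $0\le t\le1$, interpolate between $1$ and $T^*T$ in small steps but are not triangular. Their Cholesky factors are, and the quotients of consecutive ones are triangular and nearly unitary. A triangular unitary $U$ is diagonal, since $U^*=U^{-1}$ is both lower and upper triangular. A triangular near-unitary need not be close to its diagonal in norm: for small $\tau>0$ the operator $b=(1-S)^{i\tau}$ has diagonal $1$ and $\|b^{\pm1}\|\le e^{\tau\pi/2}$, but $\|b-1\|\ge2$ because $(1-z)^{i\tau}=-1$ at $z=1-e^{-\pi/\tau}$. What survives is that each block row of the off-diagonal part is small.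

\begin{lemma}\label{lem:short}
Let $\Gamma$ be partitioned into blocks $\Gamma_1<\dots<\Gamma_q$. Let $T\in\mathcal T(\Gamma)^{-1}$ with $\|T^{\pm1}\|\le M$, let $p\ge1$ be an integer, and suppose $\eta:=M^{2/p}-1\le\frac14$. Then
\[
T=U\,\Delta_pb_p\,\Delta_{p-1}b_{p-1}\cdots\Delta_1b_1
\]
in $\mathcal T(\Gamma)$, where $U$ is a diagonal unitary, $\Delta_k$ is block diagonal with $\|\Delta_k^{\pm1}\|\le2$, and $b_k=1+N_k$ with $N_k$ strictly block upper, $\|b_k^{\pm1}\|\le\frac54$, $\|N_k\|\le3$. For each $i$, the submatrix of $N_k$ formed by the rows in $\Gamma_i$ has operator norm at most $2\eta$.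
\end{lemma}

\begin{proof}
Let $H=T^*T$, so $M^{-2}\le H\le M^2$. For $0\le k\le p$ write $H^{k/p}=C_k^*C_k$ with $C_k\in\mathcal T(\Gamma)^{-1}$ and $C_0=1$. Then $U=TC_p^{-1}$ is unitary and triangular, hence diagonal, and $T=UB_p\cdots B_1$ with $B_k=C_kC_{k-1}^{-1}$. Fix $k$ and put $B=B_k$. The operator $V=C_{k-1}H^{-(k-1)/2p}$ is unitary, and
\[
B^*B=(C_{k-1}^*)^{-1}H^{k/p}C_{k-1}^{-1}=VH^{1/p}V^* .
\]
So the spectrum of $B^*B$, which is that of $BB^*$, lies in $[(1+\eta)^{-1},1+\eta]$. This gives $\|B^{\pm1}\|\le(1+\eta)^{1/2}$ and $\|BB^*-1\|\le\eta$. Let $\Delta$ be the block diagonal of $B$ and $b=\Delta^{-1}B=1+N$. Then $\|\Delta^{\pm1}\|\le(1+\eta)^{1/2}\le2$, $\|b^{\pm1}\|\le1+\eta\le\frac54$ and $\|N\|\le3$.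

Fix $i$, and let the subscript $>$ stand for the union of the blocks after $\Gamma_i$. The rows of $B$ in those blocks are supported in those blocks, so $(BB^*)_{i,>}=B_{i,>}(B_{>,>})^*$. The left side equals $(BB^*-1)_{i,>}$ and has norm at most $\eta$. The inverse of $B_{>,>}$ is a compression of $B^{-1}$. Hence $\|B_{i,>}\|\le\eta(1+\eta)^{1/2}$, and $\|N_{i,>}\|=\|B_{i,i}^{-1}B_{i,>}\|\le\eta(1+\eta)\le2\eta$.
\end{proof}

Since $e^t-1\le2t$ on $[0,1]$, the size of $\eta$ is controlled by
\begin{equation}\label{eq:eta}
M^{2/p}-1\le\frac{4\log M}{p}\qquad\text{if }p\ge2\log M .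
\end{equation}

\section{Predicting a row from the later rows}\label{sec:predict}

Let $N$ be a matrix on $\ell^2(\Gamma)$ and let $r_l\in\ell^2(\Gamma)$ be its row vectors, $(Nv)_l=r_l^*v$. We want $N\approx xy$ with $x,y$ upper, where $y$ records a few rows of $N$. The identity $N=\sum_l\varepsilon_lr_l^*$ is useless for sampling, because omitting a term deletes a whole row. We look instead for $N\approx AN=\sum_l(A\varepsilon_l)r_l^*$ in which the columns $A\varepsilon_l$ are short as well, so that every term is small in both variables. For $x$ to be upper, $A$ must be strictly block upper: a row may be predicted from later rows only.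

For $n\in\Gamma_i$, the coefficients $(a_l)$ that minimize $\|r_n^*-\sum a_lr_l^*\|^2+\delta\sum|a_l|^2$, with $l$ running over the blocks after $\Gamma_i$, are $a_l=r_n^*Z_i^{-1}r_l$, where $Z_i=\delta+\sum r_lr_l^*$. This regularized least squares solution is our $A$. The part of $r_n$ that it misses lies in directions in which the later rows have accumulated little weight, and a telescoping sum shows that these parts form an operator of small norm.

\begin{lemma}\label{lem:predict}
Let $\Gamma=\Gamma_1<\dots<\Gamma_q$, let $N$ have row vectors $r_l$, and put $D_i=\sum_{l\in\Gamma_i}r_lr_l^*$. Let $\delta>0$ satisfy $\|D_i\|\le\delta$ for all $i$. Then there is a strictly block upper $A$ with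
\[
\|N-AN\|\le\sqrt{2\delta},\qquad\|A\varepsilon_l\|^2\le\tfrac2\delta\|r_l\|^2\quad(l\in\Gamma),\qquad\|A\|\le3 .
\]
\end{lemma}

\begin{proof}
Let $Z_i=\delta+\sum_{j>i}D_j$ for $0\le i\le q$, so that $Z_i\ge\delta$, $Z_q=\delta$ and $Z_{i-1}=Z_i+D_i$. Put $A_{nl}=r_n^*Z_i^{-1}r_l$ if $n\in\Gamma_i$, $l\in\Gamma_j$, $j>i$, and $A_{nl}=0$ otherwise.

\emph{A telescoping bound.} Let $W=Z_i^{-1/2}D_iZ_i^{-1/2}$. Then $0\le W\le\delta Z_i^{-1}\le1$, so $W\le2W(1+W)^{-1}=2\bigl(1-(1+W)^{-1}\bigr)$. Since $Z_{i-1}=Z_i^{1/2}(1+W)Z_i^{1/2}$, multiplying by $Z_i^{-1/2}$ on both sides gives $Z_i^{-1}D_iZ_i^{-1}\le2(Z_i^{-1}-Z_{i-1}^{-1})$. Summing over $i$,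
\begin{equation}\label{eq:H}
H:=\sum_{i=1}^qZ_i^{-1}D_iZ_i^{-1}\le2Z_q^{-1}=\frac2\delta .
\end{equation}

\emph{The error.} For $n\in\Gamma_i$, row $n$ of $AN$ is $r_n^*Z_i^{-1}\sum_{j>i}D_j=r_n^*Z_i^{-1}(Z_i-\delta)$. So row $n$ of $N-AN$ is $\delta r_n^*Z_i^{-1}$, and $(N-AN)^*(N-AN)=\delta^2H\le2\delta$.

\emph{The columns.} For $l\in\Gamma_j$,
$\|A\varepsilon_l\|^2=\sum_{i<j}r_l^*Z_i^{-1}D_iZ_i^{-1}r_l\le r_l^*Hr_l\le\frac2\delta\|r_l\|^2$.

\emph{The norm.} Let $\xi\in\ell^2(\Gamma)$, $v_j=\sum_{n\in\Gamma_j}\xi_nr_n$, $g_j=\sum_{i\le j}Z_i^{-1}v_i$, $g_0=0$. For $l\in\Gamma_j$ we have $(A^*\xi)_l=r_l^*g_{j-1}$, so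
\[
\|A^*\xi\|^2=\sum_jg_{j-1}^*D_jg_{j-1}=\sum_j\bigl(g_{j-1}^*Z_{j-1}g_{j-1}-g_{j-1}^*Z_jg_{j-1}\bigr).
\]
Expanding $g_j=g_{j-1}+Z_j^{-1}v_j$ gives $g_j^*Z_jg_j=g_{j-1}^*Z_jg_{j-1}+2\operatorname{Re}g_{j-1}^*v_j+v_j^*Z_j^{-1}v_j$. Substitute this for $g_{j-1}^*Z_jg_{j-1}$. The terms $g_j^*Z_jg_j$ telescope, leaving
\[
\|A^*\xi\|^2=-g_q^*Z_qg_q+2\operatorname{Re}\sum_jg_{j-1}^*v_j+\sum_jv_j^*Z_j^{-1}v_j .
\]
The first term is at most $0$. Since $g_{j-1}^*v_j=\sum_{n\in\Gamma_j}\xi_n\overline{(A^*\xi)_n}$, the second is at most $2\|\xi\|\|A^*\xi\|$. In the third, $v_j^*Z_j^{-1}v_j\le\delta^{-1}\|v_j\|^2\le\delta^{-1}\|D_j\|\sum_{n\in\Gamma_j}|\xi_n|^2\le\sum_{n\in\Gamma_j}|\xi_n|^2$. Thus $\|A^*\xi\|^2\le2\|\xi\|\|A^*\xi\|+\|\xi\|^2$, that is $(\|A^*\xi\|-\|\xi\|)^2\le2\|\xi\|^2$, and $\|A\|\le1+\sqrt2\le3$.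
\end{proof}

The lemma uses only the order of the rows; neither triangularity of $N$ nor a bound on $\|N\|$ enters. The hypothesis $\|D_i\|\le\delta$, which says that the $i$-th block row of $N$ has norm at most $\sqrt\delta$, is what makes the error small. For $N=S_n$ with singleton blocks, $N-AN$ has the entry $1$ in each position $(l,l+1)$, whatever the strictly upper $A$.

\section{Sampling one vector from each group}\label{sec:sampling}

We now replace a sum $\sum_lw_lw_l^*$ over short vectors by a rescaled sum over at most one vector from each of a family of prescribed groups, with an error that does not depend on the dimension. A typical random choice does not achieve this. Pair $k$ copies of $k^{-1/2}\varepsilon_{2i-1}$ with $k$ copies of $k^{-1/2}\varepsilon_{2i}$ for $i=1,\dots,d$, and choose one vector from each pair by a fair coin. As $d\to\infty$ with $k$ fixed, the probability that some direction $\varepsilon_{2i}$ is never chosen tends to $1$. A good choice exists nevertheless.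

\begin{theorem}[{Marcus--Spielman--Srivastava \cite[Theorem 1.4]{MSS}}]\label{thm:MSS}
Let $\epsilon>0$ and let $v_1,\dots,v_k$ be independent random vectors in $\mathbb C^d$ with finite support such that $\sum_i\mathbb E\,v_iv_i^*=1$ and $\mathbb E\|v_i\|^2\le\epsilon$ for all $i$. Then $\|\sum_iv_iv_i^*\|\le(1+\sqrt\epsilon)^2$ with positive probability.
\end{theorem}

The theorem gives only an upper bound. To obtain a two-sided estimate we double the space and bound the chosen and the rejected vectors at the same time.

\begin{lemma}\label{lem:pairs}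
Let $u_i,u_i'\in\mathbb C^d$ $(1\le i\le k)$ satisfy $\|u_i\|^2,\|u_i'\|^2\le\epsilon$ and $W=\sum_i(u_iu_i^*+u_i'u_i'^*)\le1$. One can choose one vector from each pair so that the sum $W^+$ of $uu^*$ over the chosen vectors satisfies $\|2W^+-W\|\le4\sqrt\epsilon+4\epsilon$.
\end{lemma}

\begin{proof}
For $\epsilon=0$ all vectors vanish, so let $\epsilon>0$. Let $f_1,f_2$ be the standard basis of $\mathbb C^2$. Independently for each $i$, let $v_i\in\mathbb C^d\otimes\mathbb C^2$ take the four values $u_i\otimes f_1\pm u_i'\otimes f_2$ and $u_i'\otimes f_1\pm u_i\otimes f_2$ with probability $\frac14$ each. The signs cancel the cross terms, so $\mathbb E\,v_iv_i^*=\frac12(u_iu_i^*+u_i'u_i'^*)\otimes1$, and $\|v_i\|^2\le2\epsilon$. Write the positive semidefinite matrix $\frac12(1-W)\otimes1$ as $\sum_ty_ty_t^*$ with $\|y_t\|^2\le2\epsilon$, by cutting each term of its spectral decomposition into equal small pieces. Theorem~\ref{thm:MSS} applies, with $4\epsilon$ in place of $\epsilon$, to the random vectors $\sqrt2v_i$ together with the constant vectors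 $\sqrt2y_t$. So for some outcome
\[
\sum_iv_iv_i^*+\tfrac12(1-W)\otimes1\le\tfrac12(1+2\sqrt\epsilon)^2=\tfrac12+2\sqrt\epsilon+2\epsilon .
\]
Choose from each pair the vector attached to $f_1$ in this outcome, and let $W^-=W-W^+$ be the sum over the others. Compressing to $\mathbb C^d\otimes f_1$ and to $\mathbb C^d\otimes f_2$ gives $W^\pm\le\frac12W+2\sqrt\epsilon+2\epsilon$. The bound for $W^-$ means $W^+\ge\frac12W-2\sqrt\epsilon-2\epsilon$.
\end{proof}

Repeated halving thins each group down to one vector. The vectors lengthen by $\sqrt2$ in each round, so the errors form a geometric series dominated by the last one.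

\begin{lemma}\label{lem:sample}
Let $(w_l)_{l\in L}$ be finitely many vectors in $\mathbb C^d$ with $W=\sum_lw_lw_l^*\le1$ and $\|w_l\|^2\le\epsilon$. Let $L=\bigsqcup_iL_i$ with $|L_i|\le m$, where $m$ is a power of two and $m\epsilon\le1/625$. Then there is $\sigma\subseteq L$ with $|\sigma\cap L_i|\le1$ for all $i$ and
\[
\Bigl\|m\sum_{l\in\sigma}w_lw_l^*-W\Bigr\|\le15\sqrt{m\epsilon}\le1 .
\]
If $|L_i|=m$ for all $i$, one can take $|\sigma\cap L_i|=1$ for all $i$.
\end{lemma}

\begin{proof}
Let $m=2^\nu$, and pad each $L_i$ with zero vectors to size exactly $m$. Perform $\nu$ rounds $j=0,\dots,\nu-1$. In each round, pair up the remaining vectors within each group, keep one vector from each pair, and multiply it by $\sqrt2$. Before round $j$ the vectors $u$ satisfy $\|u\|^2\le\theta_j:=2^j\epsilon\le1/625$. Let $W_j=\sum uu^*$ over them, so $W_0=W$. If $W_j\le2$, Lemma~\ref{lem:pairs} applies to the vectors $u/\sqrt2$ with $\theta_j/2$, and it provides a choice for which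
\[
\|W_{j+1}-W_j\|\le2\Bigl(4\sqrt{\theta_j/2}+2\theta_j\Bigr)=\bigl(4\sqrt2+4\sqrt{\theta_j}\bigr)\sqrt{\theta_j}\le6\sqrt{\theta_j}.
\]
By induction on $j\le\nu$,
\[
\|W_j-W\|\le6\sqrt\epsilon\sum_{i<j}2^{i/2}\le\frac{6\sqrt{m\epsilon}}{\sqrt2-1}\le15\sqrt{m\epsilon}\le1,
\]
and this bound in turn gives $W_j\le2$, so the next round can proceed. At the end one vector is left in each group, multiplied by $\sqrt m$. Let $\sigma$ consist of the survivors that are not padding.
\end{proof}

\section{The reduction step}\label{sec:reduce}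

A count shows why the pieces fit. Lemma~\ref{lem:short} cuts $T$ into $p$ factors with rows of length about $\eta\le4\log M/p$. Lemma~\ref{lem:sample} keeps one row in each block of $s$ rows as long as $s\eta^2$ is small, which allows $s$ of order $p^2/\log^2M$. Each factor needs one free coordinate per block. So $s$ coordinates are traded for $p$, and $s$ may be much larger than $p$. Moreover, since the $p$ factors are moved to \emph{disjoint} sets of free coordinates, their product becomes a direct sum, and the norm of the new operator is bounded by an absolute constant. This is what allows the step to be iterated with fixed parameters.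

\begin{proposition}\label{prop:reduce}
Let $\Lambda=\Gamma\sqcup\Phi$ be partitioned into blocks $\Lambda_1<\dots<\Lambda_q$ with $|\Gamma\cap\Lambda_i|\le s$ and $|\Phi\cap\Lambda_i|=p$ for all $i$, where $s,p\ge1$ are integers. Let $T\in\mathcal T(\Gamma)^{-1}$ with $\|T^{\pm1}\|\le M$, put $\eta=M^{2/p}-1$, and assume $s\eta^2\le10^{-8}$. Then there is $T'\in\mathcal T(\Phi)^{-1}$ with $\|T'^{\pm1}\|\le20$ and $T\oplus T'^{-1}\in\mathcal E_R(\Lambda)$, where $R$ depends only on $p$ and $s$.
\end{proposition}

\begin{proof}
Let $\Gamma_i=\Gamma\cap\Lambda_i$. Since $\eta\le10^{-4}$, Lemma~\ref{lem:short} applies with these blocks. List $\Phi\cap\Lambda_i$ as $\varphi_{i,1},\dots,\varphi_{i,p}$ and put $\Phi_k=\{\varphi_{i,k}:1\le i\le q\}$. We move the factor $b_k$ to $\Phi_k$. Fix $k$ and write $b=b_k=1+N$, with row vectors $r_l$ of $N$.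

\emph{Prediction.} The block rows of $N$ have norm at most $2\eta$, so $\|D_i\|\le4\eta^2\le\frac1{32}$ and $\|r_l\|^2\le4\eta^2$. Lemma~\ref{lem:predict} with $\delta=\frac1{32}$ gives a strictly block upper $A$ with $\|A\|\le3$, $\|N-AN\|\le\frac14$ and $\|A\varepsilon_l\|^2\le256\eta^2$.

\emph{Sampling.} We must control the sampled columns, the sampled rows and their product, so we sample the vectors $w_l=(A\varepsilon_l,r_l)\in\ell^2(\Gamma)\oplus\ell^2(\Gamma)$. They satisfy $\|w_l\|^2\le260\eta^2$ and
\[
\sum_lw_lw_l^*=\begin{pmatrix}AA^*&AN\\(AN)^*&N^*N\end{pmatrix},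
\]
which has norm at most $\|A\|^2+\|N\|^2\le18$. Let $m$ be the power of two with $s\le m<2s$. Apply Lemma~\ref{lem:sample} to the vectors $w_l/\sqrt{18}$ with $L_i=\Gamma_i$ and $\epsilon=15\eta^2$; here $m\epsilon\le30s\eta^2\le3\cdot10^{-7}$. We obtain $\sigma\subseteq\Gamma$ with at most one point in each $\Gamma_i$ and
\begin{equation}\label{eq:sampled}
\Bigl\|m\sum_{l\in\sigma}w_lw_l^*-\sum_lw_lw_l^*\Bigr\|\le18\cdot15\sqrt{3\cdot10^{-7}}\le\tfrac14 .
\end{equation}

\emph{Factoring through $\Phi_k$.} Define $x:\ell^2(\Phi_k)\to\ell^2(\Gamma)$ and $y:\ell^2(\Gamma)\to\ell^2(\Phi_k)$ as follows. If $\sigma\cap\Gamma_i=\{l\}$, the column of $x$ at $\varphi_{i,k}$ is $\sqrt m\,A\varepsilon_l$ and the row of $y$ at $\varphi_{i,k}$ is $\sqrt m\,r_l^*$. If $\sigma\cap\Gamma_i=\emptyset$, both are $0$. The vector $A\varepsilon_l$ is supported in blocks before $\Lambda_i$ and $r_l$ in blocks after $\Lambda_i$, because $A$ and $N$ are strictly block upper. So $x$ and $y$ are upper, wherever $\varphi_{i,k}$ lies in $\Lambda_i$. Now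
\[
m\sum_{l\in\sigma}w_lw_l^*=\begin{pmatrix}xx^*&xy\\(xy)^*&y^*y\end{pmatrix},
\]
and \eqref{eq:sampled} gives $\|x\|^2,\|y\|^2\le9+\frac14$ and $\|AN-xy\|\le\frac14$. Put $a=1+N-xy\in\mathcal T(\Gamma)$. Then $\|a-1\|\le\|N-AN\|+\|AN-xy\|\le\frac12$, so $a\in\mathcal E_1(\Gamma)$ and $\|a^{-1}\|\le2$, and $b=a+xy$. Lemma~\ref{lem:move} with $R'=1$, $\kappa=4$ gives $d_k\in\mathcal T(\Phi_k)^{-1}$ and $S_k\in\mathcal E_{R_0}(\Lambda)$, with $R_0$ absolute, such that $b_k\oplus1=S_k(1\oplus d_k)$. The formulas for $d_k$ and $d_k^{-1}$ show that $\|d_k\|\le1+2\cdot\frac{37}4\le20$ and $\|d_k^{-1}\|\le1+\frac54\cdot\frac{37}4\le20$.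

\emph{Collecting.} With $G_k=1\oplus d_k$ we have, in $\mathcal T(\Lambda)$,
\[
T\oplus1=(U\Delta_pS_p)\,G_p\,(\Delta_{p-1}S_{p-1})\,G_{p-1}\cdots(\Delta_1S_1)\,G_1 .
\]
Here $U\in\mathcal E_4$ by (E4), and $\Delta_k\in\mathcal E_{R_1}$ with $R_1$ depending only on $s$ by (E5). By (E3), $T\oplus1=S\,G_p\cdots G_1$ with $S\in\mathcal E_R(\Lambda)$ and $R$ depending only on $p$ and $s$. The sets $\Phi_k$ are disjoint with union $\Phi$, so $G_p\cdots G_1=1\oplus T'$ with $T'=\bigoplus_kd_k\in\mathcal T(\Phi)^{-1}$ and $\|T'^{\pm1}\|\le20$.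
\end{proof}

\section{Making room}\label{sec:room}

To free the coordinates in a set $F$ from a factor $1+N$, it is enough that the rows of $N$ indexed by $F$ form an operator of small norm. These rows can then be divided off, after which the columns indexed by $F$ are removed by a square-zero factor. Lemma~\ref{lem:sample} produces such an $F$, evenly spread, and one $F$ serves all factors of Lemma~\ref{lem:short} if their rows are stacked into one vector.

\begin{proposition}\label{prop:room}
For every $M\ge2$ there are an integer $m\ge1$ and numbers $\widetilde M\ge20$, $R\ge1$ with the following property. Let $\Omega$ be partitioned into consecutive intervals of length $m$, called windows, and let $T\in\mathcal T(\Omega)^{-1}$ with $\|T^{\pm1}\|\le M$. Then there are a set $F\subseteq\Omega$ with exactly one point in each window and $\widetilde T\in\mathcal T(\Omega\setminus F)^{-1}$ with $\|\widetilde T^{\pm1}\|\le\widetilde M$ such that $T\in\mathcal E_R(\Omega)\cdot(\widetilde T\oplus1)$.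
\end{proposition}

\begin{proof}
Fix an integer $p_0\ge3\cdot10^6\log^2M$ and a power of two $m$ with
\[
288\,p_0\le m\le\frac{p_0^2}{5000\log^2M};
\]
one exists because the ratio of the two bounds is at least $2$. By \eqref{eq:eta}, $\eta=M^{2/p_0}-1\le4\log M/p_0\le\frac14$. Lemma~\ref{lem:short} with singleton blocks gives $T=U\Delta_{p_0}b_{p_0}\cdots\Delta_1b_1$ with $\Delta_k$ diagonal and $b_k=1+N_k$, where $\|N_k\|\le3$ and the row vectors satisfy $\|r_l^{(k)}\|\le2\eta$.

Let $w_l=(9p_0)^{-1/2}\bigl(r_l^{(1)},\dots,r_l^{(p_0)}\bigr)$. Then $\|w_l\|^2\le\frac49\eta^2\le\epsilon:=\frac12\eta^2$. The $w_l$ are the row vectors of $K=(9p_0)^{-1/2}[\,N_1\ \cdots\ N_{p_0}\,]$, so $\sum_lw_lw_l^*=K^*K$ has norm $\|KK^*\|=(9p_0)^{-1}\|\sum_kN_kN_k^*\|\le1$. The upper bound on $m$ gives $m\epsilon\le8m\log^2M/p_0^2\le1/625$. Lemma~\ref{lem:sample}, with the windows as groups, yields $F$ with exactly one point in each window and $m\sum_{l\in F}w_lw_l^*\le2$. Let $1_F$ be the projection onto $\ell^2(F)$. The $k$-th diagonal block of the last inequality reads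 $m(9p_0)^{-1}N_k^*1_FN_k\le2$, so the lower bound on $m$ gives $\|1_FN_k\|^2\le18p_0/m\le\frac1{16}$.

Put $g_k=1+1_FN_k$ and $F^c=\Omega\setminus F$. Then $g_k\in\mathcal E_1(\Omega)$, $\|g_k\|\le\frac54$ and $\|g_k^{-1}\|\le\frac43$. Since $b_k=g_k+1_{F^c}N_k$, the rows of $b_kg_k^{-1}=1+1_{F^c}N_kg_k^{-1}$ indexed by $F$ are those of the identity. With respect to $\ell^2(F^c)\oplus\ell^2(F)$,
\[
b_kg_k^{-1}=\begin{pmatrix}\tilde b_k&z_k\\0&1\end{pmatrix}=\begin{pmatrix}1&z_k\\0&1\end{pmatrix}\begin{pmatrix}\tilde b_k&0\\0&1\end{pmatrix}.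
\]
As corners of an element of $\mathcal T(\Omega)$ of norm at most $\frac54\cdot\frac43\le2$, we have $\tilde b_k\in\mathcal T(F^c)$, $z_k$ upper, and $\|\tilde b_k\|,\|z_k\|\le2$. The first factor on the right, call it $u_k$, lies in $\mathcal E_2(\Omega)$ by (E4). Also $\tilde b_k$ is invertible, and $\tilde b_k^{-1}$ is the corresponding corner of $g_kb_k^{-1}$, so $\|\tilde b_k^{-1}\|\le\frac{25}{16}\le2$. With $G_k=\tilde b_k\oplus1$ we have $b_k=u_kG_kg_k$ and
\[
T=(U\Delta_{p_0}u_{p_0})\,G_{p_0}\,(g_{p_0}\Delta_{p_0-1}u_{p_0-1})\,G_{p_0-1}\cdots(g_2\Delta_1u_1)\,G_1\,(g_1)\cdot1 .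
\]
By (E4) each bracket lies in $\mathcal E_{R_1}$ with $R_1$ absolute, and (E3) gives the claim with $\widetilde T=\tilde b_{p_0}\cdots\tilde b_1$ and $\widetilde M=2^{p_0}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:matrix}}\label{sec:proof}

It suffices to treat $M\ge2$. The constants $R_1,R_2,\dots$ below depend only on $M$.

\subsection*{Parameters}
Let $m,\widetilde M,R_1$ be given by Proposition~\ref{prop:room}, and fix an integer $p\ge64\cdot10^8\,m\log^2\widetilde M$. Then $p\ge2\log\widetilde M\ge2\log20$, and \eqref{eq:eta} gives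
\begin{equation}\label{eq:params}
4pm\bigl(\widetilde M^{2/p}-1\bigr)^2\le\frac{64m\log^2\widetilde M}{p}\le10^{-8},\qquad
2p\bigl(20^{2/p}-1\bigr)^2\le\frac{32\log^220}{p}\le10^{-8}.
\end{equation}
Let $T\in\mathcal T_n$ be invertible with $\|T^{\pm1}\|\le M$. We may assume $n=2^h\cdot4pm$ for some $h\ge0$. Indeed, we can replace $T$ by $T\oplus1$ with new coordinates added at the end, and compression to the first $n$ coordinates maps $\mathcal E_R$ into $\mathcal E_R$. Let $\Omega=\{1,\dots,n\}$, cut into windows of length $m$. Proposition~\ref{prop:room} gives $F$ and $\widetilde T$ with $T\in\mathcal E_{R_1}(\Omega)\cdot(\widetilde T\oplus1)$.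

\subsection*{Allocating the free coordinates}
For $0\le j\le h$, cut $\Omega$ into $2^{h-j}$ consecutive intervals of length $2^j\cdot4pm$, the \emph{intervals of level $j$}. Each is a union of windows and contains $2^j\cdot4p$ points of $F$, and for $j\ge1$ it is the union of two intervals of level $j-1$. We choose pairwise disjoint subsets $\alpha_0,\alpha_1,\dots,\alpha_h$ and $\beta_1,\dots,\beta_h$ of $F$ such that every interval of level $j$ contains exactly $p$ points of $\alpha_j$ and, for $j\ge1$, exactly $p$ points of $\beta_j$, all preceding those of $\alpha_j$. For $\alpha_0$ take any $p$ points of $F$ in each interval of level $0$. Suppose the sets of levels below $j\ge1$ are chosen. In an interval of level $j$ they occupy $2^jp+\sum_{i=1}^{j-1}2^{j-i}\cdot2p\le2^j\cdot3p$ points of $F$, so at least $2^jp\ge2p$ points are unused. Take $2p$ of them, and give the first $p$ to $\beta_j$ and the last $p$ to $\alpha_j$. Let $\iota_j:\ell^2(\alpha_j)\to\ell^2(\beta_j)$ be the unitary induced by the order isomorphism.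

\subsection*{The first reduction}
Apply Proposition~\ref{prop:reduce} to $\widetilde T$ with $\Gamma=\Omega\setminus F$, $\Phi=\alpha_0$, blocks the traces on $\Gamma\cup\Phi$ of the intervals of level $0$, and $s=4pm$. The first inequality in \eqref{eq:params} is its hypothesis. We get $T_0\in\mathcal T(\alpha_0)^{-1}$ with $\|T_0^{\pm1}\|\le20$ and $\widetilde T\oplus T_0^{-1}\in\mathcal E_{R_2}$. Hence $T\in\mathcal E_{R_1+R_2}(\Omega)\cdot(T_0\oplus1)$, and it remains to bound $T_0$.

\subsection*{Repeated halving}
Suppose $j<h$ and $T_j\in\mathcal T(\alpha_j)^{-1}$ with $\|T_j^{\pm1}\|\le20$ is given. An interval of level $j+1$ contains $2p$ points of $\alpha_j$ and $p$ points of $\beta_{j+1}$. Apply Proposition~\ref{prop:reduce} with $\Gamma=\alpha_j$, $\Phi=\beta_{j+1}$, blocks the traces of the intervals of level $j+1$, $s=2p$ and $M=20$, as the second inequality in \eqref{eq:params} allows. We get $T'_{j+1}\in\mathcal T(\beta_{j+1})^{-1}$ with $\|(T'_{j+1})^{\pm1}\|\le20$ and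
\[
V_j:=T_j\oplus(T'_{j+1})^{-1}\in\mathcal E_{R_3}(\alpha_j\cup\beta_{j+1}),
\]
with $R_3$ independent of $j$. Let $T_{j+1}=\iota_{j+1}^{-1}T'_{j+1}\iota_{j+1}\in\mathcal T(\alpha_{j+1})^{-1}$ be the copy of $T'_{j+1}$ on $\alpha_{j+1}$, and continue. The last operator $V_h:=T_h$ acts on $p$ coordinates, so $V_h\in\mathcal E_{R_4}(\alpha_h)$ by (E5). Lemma~\ref{lem:cancel}, with blocks the traces of the intervals of level $j$, gives
\[
Y_j:=T_j\oplus(T'_j)^{-1}\in\mathcal E_{R_5}(\alpha_j\cup\beta_j)\qquad(1\le j\le h),
\]
with $R_5$ independent of $j$.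

\subsection*{All levels at once}
Chaining these relations one after another would express $T_0$ by a number of exponentials proportional to $h$. The purpose of keeping two copies $T_j$ and $T_j'$ on disjoint sets is that the relations can be used in parallel instead. Consider the operator $V$ that acts as $T_j$ on $\alpha_j$ for $0\le j\le h$, as $(T'_j)^{-1}$ on $\beta_j$ for $1\le j\le h$, and as the identity elsewhere. Its summands can be grouped in two ways:
\begin{align*}
V&=\underbrace{T_0\oplus(T_1')^{-1}}_{V_0}\oplus\underbrace{T_1\oplus(T_2')^{-1}}_{V_1}\oplus\cdots\oplus\underbrace{T_{h-1}\oplus(T_h')^{-1}}_{V_{h-1}}\oplus\underbrace{T_h}_{V_h}\\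
&=T_0\oplus\underbrace{(T_1')^{-1}\oplus T_1}_{Y_1}\oplus\underbrace{(T_2')^{-1}\oplus T_2}_{Y_2}\oplus\cdots\oplus\underbrace{(T_h')^{-1}\oplus T_h}_{Y_h}.
\end{align*}
The sets $\alpha_0\cup\beta_1,\dots,\alpha_{h-1}\cup\beta_h,\alpha_h$ are pairwise disjoint, so the first grouping and (E2) give $V\in\mathcal E_{\max(R_3,R_4)}(\Omega)$. The sets $\alpha_j\cup\beta_j$, $1\le j\le h$, are pairwise disjoint, so $Y=\bigoplus_{j=1}^hY_j\in\mathcal E_{R_5}(\Omega)$. The second grouping says $V=(T_0\oplus1)Y$. Therefore
\[
T_0\oplus1=VY^{-1}\in\mathcal E_{\max(R_3,R_4)+R_5}(\Omega),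
\]
and $T\in\mathcal E_R(\Omega)$ with $R=R_1+R_2+\max(R_3,R_4)+R_5$, which depends on $M$ alone. This proves Theorem~\ref{thm:matrix}, and with it Theorems~\ref{thm:main} and~\ref{thm:general}. \qed

\begin{thebibliography}{9}

\bibitem{MSS}
Marcus, Spielman and Srivastava, \emph{Interlacing families II}, Ann. of Math. \textbf{182} (2015).

\bibitem{NA}
\emph{Nest Algebras}, \texttt{http://www.math.uwaterloo.ca/\textasciitilde krdavids/\allowbreak Preprints/\allowbreak Davidson\_NestAlgebras.pdf}

\end{thebibliography}
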